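# A $p$-convex symmetric subspace of $L_1$ that does not embed into $L_p$

## 1. Two-convexity forces a Hilbert space

All scalars are real. A basis $\{x_i\}_{i\in\mathbb N}$ of a Banach space is *$1$-symmetric* if for all finitely supported real $(a_i)$, all signs $\epsilon_i=\pm1$ and all permutations $\pi$ of $\mathbb N$,
$$\Big\|\sum_i \epsilon_i a_{\pi(i)}x_i\Big\|\le \Big\|\sum_i a_i x_i\Big\| .$$

**Definition (symmetric space).** A symmetric space is either a sequence space with a $1$-symmetric basis or a rearrangement invariant (r.i.) function space over $[0,1]$ or $[0,\infty)$. It is a Banach lattice for the coordinatewise, respectively pointwise a.e., order. A *symmetric subspace of $L_1$* is a symmetric space $L$ that is isomorphic, as a Banach space, to a subspace of $L_1$.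

The isomorphism with a subspace of $L_1$ need not respect the order. For example $\ell_r$ with $1<r\le2$ is a symmetric subspace of $L_1$: independent symmetric $r$-stable variables span $\ell_r$ in $L_1$, and they are not disjoint.

**Definition ($p$-convexity).** For $1\le p<\infty$, a Banach lattice $L$ is $p$-convex if there is $M$ such that for all $x_1,\dots,x_n\in L$
$$\Big\|\Big(\sum_{i=1}^n |x_i|^p\Big)^{1/p}\Big\|\le M\Big(\sum_{i=1}^n\|x_i\|^p\Big)^{1/p}.$$

*Examples.* If $r\ge p$, then $\ell_r$ is $p$-convex with $M=1$: by the triangle inequality in $\ell_{r/p}$, $\|(\sum|x_i|^p)^{1/p}\|_r^p=\|\sum|x_i|^p\|_{r/p}\le\sum\|x_i\|_r^p$. The space $\ell_1$ is not $p$-convex for $p>1$: for the first $n$ unit vectors the left side is $n$ and the right side is $Mn^{1/p}$.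

**Question.** Let $1<p\le2$ and let $L$ be an infinite-dimensional symmetric subspace of $L_1$ that is $p$-convex as a Banach lattice. Must $L$ be isomorphic to a subspace of $L_p$?

The problem is taken from "Some results on symmetric subspaces of L1" (http://matwbn.icm.edu.pl/ksiazki/sm/sm89/sm8913.pdf). For $\ell_r$ with $p\le r\le 2$ the answer is yes, because $L_r$ embeds isometrically into $L_p$ for $p\le r\le2$. The case $p=2$ is easy, and we start there.

We recall some textbook facts. A Banach space has *type $t$* if $(\mathbb E\|\sum\epsilon_ix_i\|^2)^{1/2}\le C(\sum\|x_i\|^t)^{1/t}$, and *cotype $2$* if $(\sum\|x_i\|^2)^{1/2}\le C\,\mathbb E\|\sum\epsilon_ix_i\|$, where the $\epsilon_i$ are independent random signs. Subspaces of $L_1$ have cotype $2$; subspaces of $L_s$, $2\le s<\infty$, have type $2$. Kwapień's theorem: a space with type $2$ and cotype $2$ is isomorphic to a Hilbert space. A lattice satisfies a *lower $2$-estimate*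 if $(\sum\|x_i\|^2)^{1/2}\le C\|\sum x_i\|$ for disjoint $x_i$; it is *$s$-concave* if $(\sum\|x_i\|^s)^{1/s}\le C\|(\sum|x_i|^s)^{1/s}\|$ for all $x_i$.

**Theorem B.** If $L$ is a $2$-convex symmetric subspace of $L_1$, then $L$ is isomorphic to a Hilbert space, hence embeds into $L_2$.

**Step 1: a lower $2$-estimate.** As a subspace of $L_1$, $L$ has cotype $2$. If $x_1,\dots,x_n\in L$ are disjoint, then $|\sum\epsilon_ix_i|=|\sum x_i|$, so $\|\sum\epsilon_ix_i\|=\|\sum x_i\|$ for all signs, and cotype $2$ becomes a lower $2$-estimate. A Banach lattice with a lower $2$-estimate is $s$-concave for every $s>2$ (Lindenstrauss–Tzafriri, *Classical Banach Spaces II*, 1.f.7). Fix such an $s$.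

**Step 2: type $2$.** Apply $s$-concavity to the $2^n$ vectors $2^{-n/s}\sum\epsilon_ix_i$, one for each choice of signs, and then Khintchine's inequality pointwise:
$$\Big(\mathbb E\Big\|\sum\epsilon_ix_i\Big\|^s\Big)^{1/s}\le C\Big\|\Big(\mathbb E\Big|\sum\epsilon_ix_i\Big|^s\Big)^{1/s}\Big\|\le C'\Big\|\Big(\sum|x_i|^2\Big)^{1/2}\Big\|. \tag{1.1}$$
By $2$-convexity the right side is at most $C'M(\sum\|x_i\|^2)^{1/2}$, and $s>2$, so $L$ has type $2$.

**Step 3.** $L$ has type $2$ and cotype $2$, so by Kwapień's theorem it is isomorphic to a Hilbert space. It is separable, being a subspace of $L_1$, so it embeds into $L_2$. $\square$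

What changes when $p<2$? Inequality (1.1) still holds, and $\|(\sum|x_i|^2)^{1/2}\|\le\|(\sum|x_i|^p)^{1/p}\|\le M(\sum\|x_i\|^p)^{1/p}$, so $L$ has type $p$ and cotype $2$. But Kwapień's theorem needs type $2$, and the two exponents no longer meet; the argument stops here. It does not decide the matter: $\ell_r$ with $p\le r<2$ is not Hilbertian, yet it embeds into $L_p$.

Two facts are known. Rosenthal: for $1<p\le2$, a subspace of $L_1$ with a $p$-convex lattice structure embeds isomorphically into $L_{p_1}$ for every $1\le p_1<p$. Moreover the Question has an affirmative answer when $L$ is an Orlicz space. Nevertheless the answer for every $p<2$ is no.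

**Theorem A.** Let $1<p<2$ and let $(S,m)$ be $[0,\infty)$ or $[0,1]$ with Lebesgue measure, or $\mathbb N$ with counting measure. There is a symmetric space $L$ over $(S,m)$ such that

1. $L$ is $p$-convex;
2. $L$ is isomorphic to a subspace of $L_s$ for every $1\le s<p$ (in particular of $L_1$);
3. $L$ is not isomorphic to a subspace of any $L_p(\mu)$.

Consequently, for $s\in[1,\infty)$, $L$ embeds into $L_s$ if and only if $s<p$. Moreover, for any prescribed $R\in[p,2)$, $L$ can be chosen with norm $\|f\|_L=\mathbb E_\omega\|f\|_{\Phi_\omega}$ (an average of Luxemburg norms), where every Orlicz function $\Phi_\omega$ has $\Phi_\omega(t)/t^{R}$ nondecreasing and $\Phi_\omega(t)/t^{2}$ nonincreasing.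

So Rosenthal's range $p_1<p$ is optimal within symmetric spaces, and the affirmative result for Orlicz spaces does not extend even to such averages of Orlicz norms.

*"Consequently" follows from (2) and (3).* For $s<p$ use (2). For $p\le s\le2$, $L_s$ embeds isometrically into $L_p$, so by (3) $L$ does not embed into $L_s$. If $s>2$ and $L$ embedded into $L_s$, then $L$ would have type $2$; by (2) it has cotype $2$. By Kwapień's theorem $L$ would be a separable Hilbert space, and these embed into $L_p$, contradicting (3). $\square$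

The rest of the notes proves (1)–(3) and the "Moreover". From now on we fix
$$1<p\le R<\beta<2,\quad q=\frac\beta p,\quad q'=\frac q{q-1},\quad \bar\kappa=\frac{\min(\beta-R,\,2-\beta)}{2p},\quad \beta_\pm=\beta\pm p\bar\kappa .$$
Then $1<q<\frac2p<2$, $\bar\kappa<\frac12$, and $p\le R<\beta_-<\beta<\beta_+<2$. Letters $C,c,C_0,C_1,\dots$ are positive constants depending only on $p,\beta,R$ (and on $s$ where a subscript $s$ is shown).

## 2. Regular Orlicz functions and symmetric infinitely divisible variables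

For an Orlicz function $\Phi$ the Luxemburg norm is $\|f\|_\Phi=\inf\{T>0:\int_S\Phi(|f|/T)\,dm\le1\}$; for $\Phi(t)=t^r$ it is the $L_r$ norm.

**Definition (regular function).** Call $\varphi:[0,\infty)\to[0,\infty)$ regular if $\varphi(0)=0$, $\varphi>0$ on $(0,\infty)$, and
$$\varphi(t)/t^{\beta_-}\ \text{is nondecreasing},\qquad\varphi(t)/t^{\beta_+}\ \text{is nonincreasing}. \tag{2.1}$$
For instance $t^\beta$ is regular. Equivalently, for $t>0$ and $\tau\ge1$,
$$\tau^{\beta_-}\varphi(t)\le\varphi(\tau t)\le\tau^{\beta_+}\varphi(t), \tag{2.2}$$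
and then $\varphi(\tau t)\le\tau^{\beta_-}\varphi(t)$ for $0<\tau\le1$. A regular function is continuous and strictly increasing. Put
$$\Phi(t)=\int_0^t\varphi(v)\frac{dv}v,\quad I(f)=\int_S\varphi(|f|)\,dm,\quad T(f)=\inf\{T>0:I(f/T)\le1\},\quad \tilde\varphi(t)=\int_0^\infty\Big(1-\cos\frac tv\Big)\varphi(v)\frac{dv}v .$$

**Lemma 1.** Let $\varphi$ be regular.

(a) $\Phi$ is finite, convex and satisfies (2.1), and $\frac12\varphi\le\Phi\le\varphi$.

(b) $\frac12T(f)\le\|f\|_\Phi\le T(f)$ for every measurable $f$.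

(c) $c\,\varphi(|t|)\le\tilde\varphi(t)\le C\varphi(|t|)$, and for each $\varsigma\ge0$ the function $\theta\mapsto e^{-\varsigma\tilde\varphi(\theta)}$ is the characteristic function of a probability law on $\mathbb R$.

(d) Suppose $0<I(\tau f)<\infty$ for all $\tau>0$, and $X$ is a random variable with $\mathbb Ee^{\mathrm i\theta X}=e^{-h(\theta)}$, $h(\theta)=\int_S\tilde\varphi(\theta|f|)\,dm$. Then for $1\le s<\beta_-$
$$c_s\,T(f)^s\le\mathbb E|X|^s\le C_s\,T(f)^s. \tag{2.3}$$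

*Proof.* (a) For $v\le t$, $(v/t)^{\beta_+}\varphi(t)\le\varphi(v)\le(v/t)^{\beta_-}\varphi(t)$. Integrating against $dv/v$ gives $\frac12\varphi\le\frac1{\beta_+}\varphi\le\Phi\le\frac1{\beta_-}\varphi\le\varphi$. The function $\Phi'(v)=\varphi(v)/v$ is nondecreasing since $\beta_->1$, so $\Phi$ is convex. As $\Phi(\tau t)=\int_0^t\varphi(\tau v)\frac{dv}v$, (2.2) passes to $\Phi$.

(b) If $I(f/T)\le1$, then $\int\Phi(|f|/T)\le1$; so $\|f\|_\Phi\le T(f)$. If $\int\Phi(|f|/T)\le1$, then $I(f/T)\le2$, and $I(f/(2T))\le2^{-\beta_-}\cdot2\le1$; so $T(f)\le2T$.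

(c) Let $t>0$. Since $1-\cos x\le\min(2,x^2/2)$,
$$\tilde\varphi(t)\le2\Big[\int_0^t\varphi(v)\frac{dv}v+t^2\int_t^\infty\frac{\varphi(v)}{v^3}dv\Big]\le2\Big[\frac1{\beta_-}+\frac1{2-\beta_+}\Big]\varphi(t),$$
because $\varphi(v)\le(v/t)^{\beta_+}\varphi(t)$ for $v\ge t$. Since $1-\cos x\ge\frac{x^2}2-\frac{x^4}{24}\ge\frac{11}{24}x^2$ on $[0,1]$,
$$\tilde\varphi(t)\ge\tfrac{11}{24}t^2\int_t^\infty\frac{\varphi(v)}{v^3}dv\ge\tfrac{11}{24}t^2\varphi(t)\int_t^\infty\frac{dv}{v^3}=\tfrac{11}{48}\varphi(t).$$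
Substituting $\zeta=1/v$, $\tilde\varphi(t)=\int_0^\infty(1-\cos\zeta t)\,\nu(d\zeta)$ with $\nu(d\zeta)=\varphi(1/\zeta)\frac{d\zeta}\zeta$, and $\int\min(1,\zeta^2)\,d\nu=\int_0^1\varphi(v)\frac{dv}v+\int_1^\infty\frac{\varphi(v)}{v^3}dv<\infty$ by the same estimates. So the symmetrization of $\nu$ is a Lévy measure, and the Lévy–Khintchine formula gives the last claim.

(d) By (2.2), $\tau\mapsto I(\tau f)$ is continuous and strictly increasing from $0$ to $\infty$. So $T=T(f)\in(0,\infty)$ and $I(f/T)=1$. By (c), $cI(\theta f)\le h(\theta)\le CI(\theta f)$. Hence $h(\theta)\le C(\theta T)^{\beta_-}$ for $0<\theta\le1/T$, and $h(\theta)\ge c$ for $\theta\ge1/T$. For $0<s<2$ we have $|x|^s=k_s\int_0^\infty(1-\cos\theta x)\theta^{-1-s}d\theta$ with a constant $k_s$, so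
$$\mathbb E|X|^s=k_s\int_0^\infty(1-e^{-h(\theta)})\,\theta^{-1-s}\,d\theta .$$
Using $1-e^{-h}\le\min(1,h)$, this is at most $k_s\int_0^{1/T}C(\theta T)^{\beta_-}\theta^{-1-s}d\theta+k_s\int_{1/T}^\infty\theta^{-1-s}d\theta=k_sT^s\big(\frac C{\beta_--s}+\frac1s\big)$. It is at least $k_s(1-e^{-c})\int_{1/T}^\infty\theta^{-1-s}d\theta=k_sT^s\frac{1-e^{-c}}s$. $\square$

Lemma 1(d) suggests how to put a symmetric space into $L_s$: send $1_I$ to the increment over $I$ of a symmetric Lévy process with exponent $\tilde\varphi$. For one regular $\varphi$ the moment $s=p$ is allowed, since $p<\beta_-$.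

Now let $\varphi_\omega$ be random and take the norm $\mathbb E_\omega\|f\|_{\Phi_\omega}$, comparable with $\mathbb E_\omega T_\omega(f)$. Running the process conditionally on $\omega$ gives $\mathbb E|X|^s\approx\mathbb E_\omega T_\omega(f)^s$, and an embedding into $L_s$ results if $(\mathbb ET_\omega^s)^{1/s}\le C\,\mathbb ET_\omega$. In the space we shall build, a normalized $f$ satisfies $\Pr(T_\omega(f)>\tau)\le C\tau^{-p}$ for $\tau\ge1$. That bound controls every moment $s<p$, but for $s=p$ it leaves the divergent integral $\int_1^\infty p\,\tau^{p-1}\tau^{-p}\,d\tau$. This is the point where the direct attempt to embed into $L_p$ stops. It does not show that no embedding exists; for that we need an obstruction.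

## 3. What an embedding into $L_p$ would force

Vectors $c,a,\dots$ are coordinatewise $\ge0$ from now on; $ca$ is the coordinatewise product; a maximum over an empty set is $0$. Let $f_x\ge0$ ($x\in B$, $B$ finite) be disjoint elements of $L$, and
$$f_c=\sum_xc_x^{1/p}f_x,\qquad \mathbf N(c)=\|f_c\|_L^p\qquad(c\in[0,\infty)^B).$$
Since $|f_c|^p=\sum_xc_x|f_x|^p$ is linear in $c$, $p$-convexity of $L$ gives $\mathbf N(\sum_ic_i)\le M^p\sum_i\mathbf N(c_i)$: $\mathbf N$ is a norm up to a constant. An embedding into $L_p$ gives more.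

**Lemma 2.** If $V:L\to L_p(\mu)$ is linear with $\|f\|_L\le\|Vf\|_p\le\Delta\|f\|_L$ and $a_x(s)=|Vf_x(s)|^p$, then for all $c$
$$\mathbf N(c)\le\int\|c\,a(s)\|_{2/p}\,d\mu(s)\le3\Delta^p\,\mathbf N(c). \tag{3.1}$$

*Proof.* For $Z=\sum\epsilon_x\xi_x$ with real $\xi_x$ and random signs, $\mathbb E|Z|^p\le(\mathbb EZ^2)^{p/2}$. By Hölder and $\mathbb EZ^4\le3(\mathbb EZ^2)^2$, $\mathbb EZ^2\le(\mathbb E|Z|)^{2/3}(\mathbb EZ^4)^{1/3}\le(\mathbb E|Z|)^{2/3}3^{1/3}(\mathbb EZ^2)^{2/3}$, so $\mathbb EZ^2\le3(\mathbb E|Z|)^2$ and $\mathbb E|Z|^p\ge(\mathbb E|Z|)^p\ge3^{-p/2}(\mathbb EZ^2)^{p/2}\ge\frac13(\mathbb EZ^2)^{p/2}$. Take $\xi_x=c_x^{1/p}Vf_x(s)$; then $(\mathbb EZ^2)^{p/2}=\big(\sum_x(c_xa_x(s))^{2/p}\big)^{p/2}=\|c\,a(s)\|_{2/p}$. Integrating in $s$,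
$$\tfrac13\int\|c\,a(s)\|_{2/p}\,d\mu\le\mathbb E_\epsilon\Big\|\sum\epsilon_xc_x^{1/p}Vf_x\Big\|_p^p\le\int\|c\,a(s)\|_{2/p}\,d\mu .$$
As the $f_x$ are disjoint, $\|\sum\epsilon_xc_x^{1/p}f_x\|_L^p=\mathbf N(c)$ for all signs, so the middle term lies between $\mathbf N(c)$ and $\Delta^p\mathbf N(c)$. $\square$

*Examples.* For $L=\ell_2$, $f_x=e_x$: $\mathbf N(c)=\|c\|_{2/p}$, and (3.1) holds with a single $a\equiv1$. For $L=\ell_p$: $\mathbf N(c)=\sum c_x=\sum_x\|c1_{\{x\}}\|_{2/p}$.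

**The test.** So $\mathbf N$ should be a norm up to a constant but not an average of weighted $\ell_{2/p}$ norms. To detect the latter we shall find, for each $K\ge1$, a finite $B$ and random vectors $h$ and $g_0,\dots,g_K$ in $[0,\infty)^B$ with
$$\text{(T1)}\ \ \mathbf N(g_j)\ge c;\qquad\text{(T2)}\ \ \mathbf N(h)\le C(K+1)^{1/q};\qquad\text{(T3)}\ \ \sum_{j=0}^K\mathbb E\|g_ja\|_q\le C_1\,\mathbb E\|ha\|_\infty\ \text{ for all }a\ge0 .$$
Since $q<2/p$, $\|\cdot\|_\infty\le\|\cdot\|_{2/p}\le\|\cdot\|_q$, and (T3) at each $a(s)$ together with (3.1) gives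
$$c(K+1)\le\sum_j\mathbb E\,\mathbf N(g_j)\le\int\sum_j\mathbb E\|g_ja(s)\|_q\,d\mu\le C_1\int\mathbb E\|h\,a(s)\|_{2/p}\,d\mu\le3C_1\Delta^p\,\mathbb E\,\mathbf N(h)\le C\Delta^p(K+1)^{1/q}, \tag{3.2}$$
which is impossible for large $K$, as $q>1$.

**Shape of $\mathbf N$.** By Section 2 we want averages of Luxemburg norms. Take weighted $\ell_q$ norms $Y_w(c)$ indexed by finitely many $w$, a Poisson process of points $(w,u)$ with intensity $u^{-2}du$ on a window $I_w\subset(0,\infty)$, and the random modular $\sum_{(w,u)}(uY_w(c))^q$. Averaging it produces (Section 8) the functional $\Psi(c)=\sum_w\int_{I_w}\min(1,(uY_w(c))^q)\,u^{-2}du$, which will play the role of $\mathbf N$. Two choices of the windows fail.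

*Full windows.* We have
$$\int_0^\infty\min(1,(uy)^q)\frac{du}{u^2}=y\Big(\frac1{q-1}+1\Big)=q'y. \tag{3.3}$$
So $I_w=(0,\infty)$ gives $\Psi=q'\sum_wY_w$, certainly a norm. But $Y_w(c)=\|c\,a^{(w)}\|_q$ for some weights $a^{(w)}$; if $\mathbf N$ were comparable with $\sum_wY_w$ (with constants independent of $K$), then (T3) applied to every $a^{(w)}$ and summed would give $\sum_j\mathbb E\,\mathbf N(g_j)\le C\,\mathbb E\,\mathbf N(h)$, contradicting (T1) and (T2) for large $K$.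

*Cut windows without interaction.* Let $I_w=[\alpha,\tau]$ with $\alpha\ge1$, $\tau\ge2\alpha$, let there be $n$ indices, and $Y_w(c)=c_w$. The contribution of one index is at most $\int_\alpha^\infty u^{-2}du=1/\alpha$: large values are capped. Let $c_k=\frac n\alpha e_k$. Then $\Psi(c_k)\le\frac1\alpha\le1$, but $\frac1n\sum_kc_k$ has all coordinates $\frac1\alpha$, and $\Psi$ of it is $n(\frac1\alpha-\frac1\tau)\ge\frac n{2\alpha}$. So $\Psi(\frac1n\sum c_k)\ge\frac n2\cdot\frac1n\sum\Psi(c_k)$, and convexity up to a constant is lost.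

**The remedy.** Arrange the indices in layers $B_0,\dots,B_K$ joined by sparse graphs, each vertex having $r$ edges to the next layer. Choose the $Y_w$ so that $Y_z\ge Y_v/r$ for every neighbor $z$ of $v$ in the next layer, and windows so that a value above the cap in layer $j$, divided by $r$, is large enough to be counted linearly in layer $j+1$. If different vertices have almost disjoint neighborhoods, then whatever the cap removes at layer $j$ is counted at layer $j+1$. This restores convexity up to a constant, while a point mass pushed along the random walk is counted essentially only once.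

## 4. Layered graphs with almost disjoint neighborhoods

Fix $K\ge1$ until the end of Section 6. Put
$$C_2=2q'\,12^q,\qquad A=A(q)\ge1\ \text{ so large that }\ A^{-q}+C_2\frac{2q'+1}A\le1,$$
$$r=64K^2,\qquad\eta=\frac1{6K},\qquad\lambda=(K+1)^{-1/(q-1)},$$
and let $l_1$ be the least integer with $2^{l_1/q'}\ge(K+1)r^K$. For an integer $D$ put $\delta=r^{-1}(8e^{r+1}D)^{-1/3}$ and $\Theta=8/(\lambda\delta)\ge1$. With $K$ and $q$ fixed, $\Theta$ is a constant times $D^{1/3}$, so we can fix $D$ with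
$$D\ge8Kr^2/\lambda,\qquad D\ge2r,\qquad\eta D\ge2,\qquad\lceil\Theta\rceil2^{l_1}\le\eta D. \tag{4.1}$$
For an integer $b$ let, for $0\le j\le K$,
$$b_j=bD^{K-j}r^j,\qquad s_j=\delta b_j,\qquad\sigma_j=\frac{b_j}\Theta=\frac{\lambda s_j}8 .$$
Then $rb_{j-1}=Db_j$ and $\sigma_j/\sigma_{j+1}=b_j/b_{j+1}=D/r\ge2$. Here $b_j$ is the size of layer $j$, $s_j$ the size up to which neighborhoods are controlled, and $1/\sigma_j$ the value at which layer $j$ starts counting linearly.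

Let $B_0,\dots,B_K$ be disjoint sets with $|B_j|=b_j$. Between $B_{j-1}$ and $B_j$ we take a bipartite multigraph in which each $v\in B_{j-1}$ has $r$ edges and each $w\in B_j$ has $D$ edges, counted with multiplicity. $N^+(\cdot)\subset B_j$ and $N^-(\cdot)\subset B_{j-1}$ denote the sets of distinct neighbors.

**Lemma 3.** For all large $b$ the graphs can be chosen so that for $1\le j\le K$:

* (F) $|N^+(T)|\ge(r-4)|T|$ for all $T\subset B_{j-1}$ with $|T|\le s_j$;
* (R) $|N^-(T)|\ge(1-\eta)D|T|$ for all $T\subset B_j$ with $|T|\le D^{K+1}$.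

*Proof.* Give each vertex of $B_{j-1}$ $r$ half-edges and each vertex of $B_j$ $D$ half-edges, and match the $rb_{j-1}=Db_j$ half-edges on the two sides uniformly at random.

*Property (F).* Suppose it fails for a set $T$ of size $s\ge1$. Then $|N^+(T)|\le t:=(r-4)s-1$, so some $T'\subset B_j$ with $|T'|=t$ contains $N^+(T)$ (note $1\le t\le rs\le r\delta b_j\le b_j$). For fixed $T,T'$, revealing the partners of the $rs$ half-edges of $T$ one after the other, the probability that all fall into the $tD$ half-edges of $T'$ is $0$ if $rs>tD$ and otherwise $\prod_{i<rs}\frac{tD-i}{b_jD-i}\le(t/b_j)^{rs}$. There are $\binom{b_{j-1}}s\binom{b_j}t$ pairs, so with $b_{j-1}=Db_j/r$ the failure probability for size $s$ is at most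
$$\Big(\frac{eb_{j-1}}s\Big)^s\Big(\frac{eb_j}t\Big)^t\Big(\frac t{b_j}\Big)^{rs}\le\Big(\frac{eDb_j}{rs}\Big)^se^{rs}\Big(\frac{rs}{b_j}\Big)^{4s}=\Big[e^{r+1}D\Big(\frac{rs}{b_j}\Big)^3\Big]^s,$$
where we used $t\le rs\le b_j$ and $rs-t\ge4s$. For $s\le\delta b_j$ the bracket is at most $e^{r+1}D(r\delta)^3=\frac18$; for $s\le\sqrt{b_j}$ it is $O(b_j^{-3/2})$. So the sum over $s\le s_j$ is at most $O(b_j^{-3/2})+\sum_{s>\sqrt{b_j}}8^{-s}\to0$ as $b\to\infty$.

*Property (R).* If it fails for $T\subset B_j$ with $|T|=s$, then $N^-(T)$ lies in a set of size $t=\lceil(1-\eta)Ds\rceil-1$, and $Ds-t\ge\eta Ds$. As before (for $b$ so large that $Ds\le b_{j-1}$), the probability is at most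
$$b_j^s\Big(\frac{eb_{j-1}}t\Big)^t\Big(\frac t{b_{j-1}}\Big)^{Ds}\le b_j^se^{Ds}\Big(\frac{Ds}{b_{j-1}}\Big)^{\eta Ds}=O(b_j^sb_{j-1}^{-2s})\to0,$$
since $\eta D\ge2$ and $b_j\le b_{j-1}$. Only the finitely many $s\le D^{K+1}$ matter, and there are finitely many $j$. For large $b$ the total failure probability is below $1$. $\square$

Fix such graphs, with $b$ so large that
$$s_K\ge2,\qquad\sigma_K\ge2,\qquad\eta D\le b_K,\qquad\sigma_K\ge AKr^K. \tag{4.2}$$
Let $B=\bigsqcup_jB_j$. Let $P(v,w)=r^{-1}\#\{\text{edges }vw\}$ be the forward random walk and $P_{ij}$ ($i\le j$) its transition probabilities from $B_i$ to $B_j$, $P_{ii}=\mathrm{id}$. Write $v\to w$ if $vw$ is an edge; then $P(v,w)\ge1/r$. As $\sum_{v\in B_{j-1}}\frac1{b_{j-1}}P(v,w)=\frac D{rb_{j-1}}=\frac1{b_j}$, the walk carries the uniform measure of $B_i$ to the uniform measure of $B_j$.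

We use Lemma 3 in a weighted form. If $T\subset B_{j-1}$, $|T|\le s_j$ and $f:T\to[0,\infty)$, then
$$\sum_{w\in B_j}\ \max_{v\in T,\,v\to w}f(v)\ge(r-4)\sum_Tf; \tag{4.3}$$
if $T\subset B_j$, $|T|\le D^{K+1}$ and $f:T\to[0,\infty)$, then
$$\sum_{v\in B_{j-1}}\ \max_{w\in T,\,v\to w}f(w)\ge(1-\eta)D\sum_Tf. \tag{4.4}$$
Indeed the left side of (4.3) is $\int_0^\infty|N^+(\{f>\tau\})|\,d\tau\ge(r-4)\int_0^\infty|\{f>\tau\}|\,d\tau$ by (F); (4.4) follows from (R) in the same way.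

## 5. The coupled functional $\Psi$ and the flow of mass through the layers

For $c\in[0,\infty)^B$ and $w\in B_j$ let
$$Y_w(c)=\Big(\sum_{i\le j}\sum_{x\in B_i}(P_{ij}(x,w)c_x)^q\Big)^{1/q}.$$
$Y_w$ is monotone, homogeneous and subadditive, and $Y_w(c)\ge c_w$ (the term $i=j$). Since $P_{i,j+1}(x,z)\ge P_{ij}(x,v)P(v,z)$,
$$Y_z(c)\ge r^{-1}Y_v(c)\quad\text{if }v\to z. \tag{5.1}$$
Let $I_j=[\sigma_{j+1}/r,\sigma_j]$ for $j<K$, $I_K=(0,\sigma_K]$, and
$$\psi_j(y)=\int_{I_j}\min(1,(uy)^q)\frac{du}{u^2},\qquad\Psi(c)=\sum_{j=0}^K\sum_{w\in B_j}\psi_j(Y_w(c)).$$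
Put $m_j(y)=\min(y^q\sigma_j^{q-1},\,y,\,r/\sigma_{j+1})$ for $j<K$ and $m_K(y)=\min(y^q\sigma_K^{q-1},\,y)$.

**Step 1: $\psi_j$ is $m_j$ up to constants.** We claim
$$\tfrac12m_j\le\psi_j\le q'm_j,\qquad m_j(\tau y)\le\tau^qm_j(y)\ (\tau\ge1),\qquad m_j(y+y')\le2^q(m_j(y)+m_j(y')). \tag{5.2}$$
The second claim is clear for each term of the minimum, and implies the third: $m_j(y+y')\le m_j(2\max(y,y'))\le2^qm_j(\max(y,y'))$.

*Upper bound.* $\psi_j(y)\le q'y$ by (3.3); $\psi_j(y)\le\int_{I_j}u^{-2}du\le r/\sigma_{j+1}$ if $j<K$; and $\psi_j(y)\le y^q\int_0^{\sigma_j}u^{q-2}du=y^q\sigma_j^{q-1}/(q-1)\le q'y^q\sigma_j^{q-1}$.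

*Lower bound, $j<K$.* Let $\alpha=\sigma_{j+1}/r$ and $\tau=\sigma_j\ge2\alpha$.

* If $y\le1/\tau$, then $\psi_j(y)=y^q\frac{\tau^{q-1}-\alpha^{q-1}}{q-1}\ge y^q\tau^{q-1}\frac{1-2^{-(q-1)}}{q-1}\ge\frac12y^q\tau^{q-1}$, because $1-2^{-x}\ge x/2$ on $[0,1]$ by concavity.
* If $y\ge1/\alpha$, then $\psi_j(y)=\frac1\alpha-\frac1\tau\ge\frac1{2\alpha}$.
* Otherwise let $\theta=\alpha y\in[0,1]$. Splitting the integral at $u=1/y$, $\psi_j(y)=y\frac{1-\theta^{q-1}}{q-1}+y-\frac1\tau\ge y(1-\theta)+(y-\frac1\tau)$, since $\frac{1-\theta^x}x=\int_\theta^1v^{x-1}dv$ decreases in $x$ and equals $1-\theta$ at $x=1$. As $y\ge1/\tau$, this is $\ge y/2$ if $\theta\le\frac12$. If $\theta\ge\frac12$, then $\frac1{\tau y}=\frac\alpha{\tau\theta}\le\frac1{2\theta}$, so $\psi_j(y)/y\ge2-\theta-\frac1{2\theta}$, a concave function of $\theta$ equal to $\frac12$ at both ends of $[\frac12,1]$.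

*Lower bound, $j=K$.* If $y\le1/\sigma_K$, $\psi_K(y)=y^q\sigma_K^{q-1}/(q-1)\ge m_K(y)$. Otherwise $\psi_K(y)=\frac y{q-1}+y-\frac1{\sigma_K}\ge y$. This proves (5.2).

The function $m_j$ is nondecreasing, and
$$m_j(y)=y^q\sigma_j^{q-1}\ \Big(y\le\tfrac1{\sigma_j}\Big),\qquad m_j(y)=y\ \Big(\tfrac1{\sigma_j}\le y\le\tfrac r{\sigma_{j+1}}\Big),\qquad m_j(y)\ge\tfrac1{\sigma_j}\ \Big(y\ge\tfrac1{\sigma_j}\Big), \tag{5.3}$$
where for $j=K$ the upper limit $r/\sigma_{j+1}$ is read as $\infty$.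

**Step 2: few vertices exceed the cap.** This makes (F) applicable to them.

**Lemma 4.** If $\Psi(c)\le1$ and $j<K$, then $\#\{v\in B_j:Y_v(c)\ge r/\sigma_{j+1}\}\le s_{j+1}$.

*Proof.* Otherwise choose a subset $T$ of this set with $|T|=\lfloor s_{j+1}\rfloor\ge s_{j+1}/2$ (recall $s_{j+1}\ge s_K\ge2$). By (5.1), $Y_z(c)\ge1/\sigma_{j+1}$ for $z\in N^+(T)$, so $\psi_{j+1}(Y_z(c))\ge\frac1{2\sigma_{j+1}}$ by (5.2), (5.3). By (F) and $r-4\ge r/2$,
$$\Psi(c)\ge\frac{(r-4)|T|}{2\sigma_{j+1}}\ge\frac{rs_{j+1}}{8\sigma_{j+1}}=\frac r\lambda>1,$$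
a contradiction. $\square$

**Step 3: the flow lemma.** This is the heart of the construction. It bounds a sum of the uncapped quantities $Y_w$ by $\Psi$, over sets that are nearly invisible to each other along the walk.

**Lemma 5.** Let $\Psi(c)\le1$ and let $W_j\subset B_j$ $(0\le j\le K)$ be such that for all $j$ and $w\in W_j$ the walk from $w$ visits $\bigcup_{i>j}W_i$ with probability $\le\frac14$. Then
$$\sum_j\ \sum_{w\in W_j,\,Y_w(c)\ge1/\sigma_j}Y_w(c)\le4\Psi(c).$$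

*Proof.* Let $W_j^*=\{w\in W_j:Y_w(c)\ge1/\sigma_j\}$, $y_j=\sum_{w\in W_j^*}Y_w(c)$, $y=\sum_jy_j$.

*The flow.* We define $\hat f_j$ (mass received) and $f_j$ (mass held) on $B_j$. Put $\hat f_0=0$. Given $\hat f_j$, let $f_j(w)=Y_w(c)$ on $W_j^*$ and $f_j=\hat f_j$ off $W_j^*$. For $j<K$ let $T_j=\{z\in B_j:f_j(z)>r/\sigma_{j+1}\}$ and
$$\hat f_{j+1}(z)=r^{-1}\max_{v\in T_j,\,v\to z}f_j(v);$$
if this is positive, select a maximizer $v(z)\in T_j$. Put $T_K=\emptyset$. By induction and (5.1), $f_j\le Y(c)$ on $B_j$. Also, if $f_j(z)>0$ then $f_j(z)\ge1/\sigma_j$: on $W_j^*$ by definition, elsewhere because a positive $\hat f_j(z)$ exceeds $r^{-1}\cdot r/\sigma_j$. By Lemma 4, $|T_j|\le s_{j+1}$.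

*Bookkeeping.* Let
$$\mathrm{pass}_j=\sum_{T_j}f_j,\qquad\mathrm{cash}_j=\sum_{B_j}f_j-\mathrm{pass}_j,\qquad\mathrm{hit}_j=\sum_{W_j^*}\hat f_j ,$$
so $\mathrm{pass}_K=0$. By (4.3), and since every $v$ has at most $r$ out-neighbors,
$$\Big(1-\frac4r\Big)\mathrm{pass}_j\le\sum\hat f_{j+1}\le\mathrm{pass}_j\qquad(j<K).$$
By definition $\sum f_j=y_j+\sum\hat f_j-\mathrm{hit}_j$. Hence $\mathrm{pass}_j\le\sum f_j\le y_j+\mathrm{pass}_{j-1}\le\dots\le y_0+\dots+y_j\le y$, and
$$\sum_j\mathrm{cash}_j=\sum_j\Big(y_j+\sum\hat f_j-\mathrm{hit}_j-\mathrm{pass}_j\Big)\ge y-\frac4r\sum_{j<K}\mathrm{pass}_j-\sum_j\mathrm{hit}_j\ge y-\frac{4K}ry-\sum_j\mathrm{hit}_j,$$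
where $\frac{4K}r=\frac1{16K}\le\frac18$.

*Hits.* Let $z\in W_j^*$ with $\hat f_j(z)>0$. Follow $z,\,v(z),\,v(v(z)),\dots$ back to the first point $w_0$ after $z$ that lies in some $W_{j_0}^*$, $j_0<j$. It exists: at a point $v\in T_i$ outside $W_i^*$ we have $\hat f_i(v)=f_i(v)>0$ and can continue, and $\hat f_0=0$. At every backward step the value is multiplied by $r$, so $\hat f_j(z)=r^{-(j-j_0)}Y_{w_0}(c)$, and the intermediate vertices lie in no $W_i^*$. Fix $w_0$ and consider all such paths from $w_0$ to points $z$. Each is determined by $z$. None is a proper prefix of another, since then an intermediate vertex would lie in some $W_i^*$. So the events "the walk from $w_0$ starts with this path" are disjoint. Each has probability $\ge r^{-(j-j_0)}$, and on each the walk visits $\bigcup_{i>j_0}W_i$. By hypothesis the numbers $r^{-(j-j_0)}$ sum to at most $\frac14$ for each $w_0$, so $\sum_j\mathrm{hit}_j\le\sum_{w_0}\frac14Y_{w_0}(c)\le\frac14y$.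

*Cash.* If $z\in B_j\setminus T_j$ and $f_j(z)>0$, then $1/\sigma_j\le f_j(z)\le r/\sigma_{j+1}$ (only the first inequality if $j=K$), so $f_j(z)=m_j(f_j(z))\le m_j(Y_z(c))$ by (5.3). Thus $\sum_j\mathrm{cash}_j\le2\Psi(c)$ by (5.2).

Together, $(1-\frac18-\frac14)y\le2\Psi(c)$, so $y\le\frac{16}5\Psi(c)\le4\Psi(c)$. $\square$

**Step 4: convexity up to a constant.**

**Proposition 6.** There is $C_0=C_0(q)\ge1$, independent of $K$, such that if $\Psi(c_\alpha)\le1$ (finitely many $\alpha$), $\mu_\alpha\ge0$ and $\sum\mu_\alpha\le1$, then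
$$\Psi\Big(\sum_\alpha\mu_\alpha c_\alpha\Big)\le C_0\sum_\alpha\mu_\alpha\Psi(c_\alpha).$$

*Proof.* Let $c=\sum\mu_\alpha c_\alpha$ and $\theta=\sum\mu_\alpha\Psi(c_\alpha)\le1$. For $w\in B_j$ we have $Y_w(c)\le\sum_\alpha\mu_\alpha Y_w(c_\alpha)=Y_w'+Y_w''$, where
$$Y'_w=\sum_\alpha\mu_\alpha Y_w(c_\alpha)1_{[Y_w(c_\alpha)<1/\sigma_j]},\qquad Y''_w=\sum_\alpha\mu_\alpha Y_w(c_\alpha)1_{[Y_w(c_\alpha)\ge1/\sigma_j]}.$$

*(a) Small values: the power range of $m_j$ is convex.* By Jensen's inequality ($\sum\mu_\alpha\le1$) and (5.3), $m_j(Y'_w)\le(Y'_w)^q\sigma_j^{q-1}\le\sum_\alpha\mu_\alpha m_j(Y_w(c_\alpha))$. So $\sum_{j,w}m_j(Y_w')\le2\theta$ by (5.2).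

*(b) Large values, spread thinly.* Apply Lemma 5 to each $c_\alpha$ with $B_j$ at level $j$ and $\emptyset$ elsewhere (the hypothesis is void): $\sum_{w\in B_j}Y''_w\le4\theta$ for each $j$. Let $W_j=\{w\in B_j:Y''_w\ge\lambda/\sigma_j\}$; then
$$|W_j|\le4\theta\sigma_j/\lambda=\theta s_j/2\le s_j/2 .$$
Off $W_j$, $m_j(Y''_w)\le(Y''_w)^q\sigma_j^{q-1}\le\lambda^{q-1}Y''_w=\frac{Y''_w}{K+1}$. So $\sum_j\sum_{w\in B_j\setminus W_j}m_j(Y''_w)\le(K+1)\frac{4\theta}{K+1}=4\theta$.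

*(c) Large values on sets that do not see each other.* Let $J$ be the set of even, or of odd, indices in $\{0,\dots,K\}$. For $j\in J$ let $\mathrm{Bad}_j$ be the set of $w\in W_j$ from which the walk visits $\bigcup_{i>j,\,i\in J}W_i$ with probability $>\frac14$. The sets $W_j\setminus\mathrm{Bad}_j$ ($j\in J$), and $\emptyset$ for $j\notin J$, satisfy the hypothesis of Lemma 5. Applying it to each $c_\alpha$,
$$\sum_{j\in J}\sum_{w\in W_j\setminus\mathrm{Bad}_j}m_j(Y''_w)\le\sum_{j\in J}\sum_{w\in W_j\setminus\mathrm{Bad}_j}Y''_w\le4\theta .$$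
The two parities together contribute at most $8\theta$.

*(d) Bad vertices are so few that the cap suffices.* Let $w\in\mathrm{Bad}_j$. For some $i$ of the same parity, $i\ge j+2$, we have $P_{ji}(w,W_i)\ge\frac1{4K}$, since there are at most $K$ candidates for $i$. Put $V_i=W_i$ and, for $j<m\le i$, $V_{m-1}=\{x\in B_{m-1}:P(x,V_m)\ge8/r\}$. We claim that
$$P_{mi}(x,W_i)\le1_{[x\in V_m]}+(i-m)\frac8r\qquad(x\in B_m,\ j\le m\le i).$$
For $m=i$ this is clear. If it holds for $m$, then $P_{m-1,i}(x,W_i)\le P(x,V_m)+(i-m)\frac8r$, where $P(x,V_m)$ is at most $1$ and is $<8/r$ if $x\notin V_{m-1}$; so it holds for $m-1$. As $\frac{8K}r=\frac1{8K}<\frac1{4K}$, we get $w\in V_j$.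

Next we show $|V_{m-1}|\le|V_m|$ downward from $m=i$. Let $T\subset V_{m-1}$ with $|T|\le s_m$. At least $8|T|$ edges go from $T$ to $V_m$. On the other hand, select for each vertex of $N^+(T)$ one edge from $T$; at most $|V_m|$ selected edges end in $V_m$, and $r|T|-|N^+(T)|\le4|T|$ edges are not selected. So $8|T|\le|V_m|+4|T|$, that is, $|T|\le|V_m|/4$. Suppose inductively $|V_m|\le|W_i|\le s_i/2$. If $|V_{m-1}|>s_m$, a set $T\subset V_{m-1}$ with $|T|=\lfloor s_m\rfloor\ge s_m/2$ would give $s_m/2\le|V_m|/4\le s_i/8\le s_m/8$, a contradiction. So $|V_{m-1}|\le s_m$, and $T=V_{m-1}$ gives $|V_{m-1}|\le|V_m|/4\le|W_i|$.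

Hence, as $\sigma_{i+1}\le\sigma_i/2$,
$$|\mathrm{Bad}_j|\le\sum_{i\ge j+2}|W_i|\le\sum_{i\ge j+2}\frac{4\theta\sigma_i}\lambda\le\frac{8\theta\sigma_{j+2}}\lambda,$$
and $\mathrm{Bad}_j=\emptyset$ for $j>K-2$. Since $m_j\le r/\sigma_{j+1}$ for $j<K$, and by (4.1),
$$\sum_j\sum_{w\in\mathrm{Bad}_j}m_j(Y''_w)\le\sum_{j\le K-2}\frac{8\theta r\sigma_{j+2}}{\lambda\sigma_{j+1}}\le\frac{8K\theta r^2}{\lambda D}\le\theta .$$

Altogether, by (5.2), $\Psi(c)\le q'2^q\sum_{j,w}\big(m_j(Y_w')+m_j(Y_w'')\big)\le q'2^q(2+4+8+1)\theta$. $\square$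

We also record a crude bound. As $\psi_j(y)\le q'y^q\sigma_0^{q-1}$ and $\sum_wP_{ij}(x,w)^q\le1$,
$$\Psi(c)\le M\sum_{x\in B}c_x^q,\qquad M:=q'(K+1)\max(1,\sigma_0)^{q-1}\ge1. \tag{5.4}$$

## 6. Walk vectors against flat random sets

For $\gamma\in B_0$ let $h_\gamma(x)=P_{0j}(\gamma,x)$ for $x\in B_j$, $0\le j\le K$; let $\gamma$ be uniform in $B_0$. Let $g_j=\sigma_j^{-1}1_{\mathcal S_j}$, where $\mathcal S_j$ is a uniformly random $\lfloor\sigma_j\rfloor$-subset of $B_j$.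

Here are two checks of (T3) by hand. If $a=1_{\{x\}}$ with $x\in B_j$, then $\mathbb E\|g_ja\|_q=\frac{\lfloor\sigma_j\rfloor}{\sigma_jb_j}\le\frac1{b_j}$, the other $g_ia$ vanish, and $\mathbb E_\gamma\|h_\gamma a\|_\infty=\mathbb E_\gamma P_{0j}(\gamma,x)=\frac1{b_j}$. If $a\equiv1$, then $\|g_ja\|_q=\sigma_j^{-1}\lfloor\sigma_j\rfloor^{1/q}\le\sigma_j^{-1/q'}$, and since $\sigma_j\ge2^{K-j}$ the sum over $j$ is at most $\sum_{i\ge0}2^{-i/q'}$, while $\|h_\gamma\|_\infty=h_\gamma(\gamma)=1$. In the first case both sides come from single points; in the second the $\ell_q$ norm gains over $\ell_1$ on flat vectors. The general proof splits $a$ accordingly.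

**Proposition 7.** There is $C_1=C_1(q)$ such that for every $a\in[0,\infty)^B$
$$\sum_{j=0}^K\mathbb E\|g_ja\|_q\le C_1\,\mathbb E_\gamma\|h_\gamma a\|_\infty .$$

*Proof.* Let $\mathcal A=\mathbb E_\gamma\|h_\gamma a\|_\infty$, let $a^{(j)*}$ be the decreasing rearrangement of $a|_{B_j}$, and $n=\lceil\Theta\rceil$.

**Step 1: the largest values.** We claim that for $0\le l\le l_1$
$$\sum_jb_j^{-1}\sum_{k\le n2^l}a^{(j)*}_k\le2\mathcal A. \tag{6.1}$$
Let $E_j\subset B_j$ be the set of places of the $n2^l$ largest values; by (4.1), (4.2), $n2^l\le\eta D\le b_K\le b_j$. Let $\bar a=a1_{\bigcup E_j}$. We push values backward: $G_K=\bar a|_{B_K}$, and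
$$\hat G_{j-1}(v)=r^{-1}\max_{v\to w}G_j(w),\qquad G_{j-1}=\max(\bar a,\hat G_{j-1})\ \text{ on }B_{j-1}.$$
Since $|\mathrm{supp}\,G_{j-1}|\le\eta D+D\,|\mathrm{supp}\,G_j|$, we have $|\mathrm{supp}\,G_j|\le\eta D(1+D+\dots+D^K)\le2\eta D^{K+1}\le D^{K+1}$. So (4.4) gives $\sum\hat G_{j-1}\ge(1-\eta)\frac Dr\sum G_j$. If $G_j\neq0$ is maximal at $w^*$, then $\hat G_{j-1}=\max\hat G_{j-1}$ on $N^-(w^*)$, a set of at least $(1-\eta)D$ elements by (R). So $\sum\hat G_{j-1}\ge(1-\eta)D\max\hat G_{j-1}$ and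
$$\sum_{B_{j-1}}\min(\bar a,\hat G_{j-1})\le|E_{j-1}|\max\hat G_{j-1}\le\frac\eta{1-\eta}\sum\hat G_{j-1}\le2\eta\sum\hat G_{j-1}.$$
(If $G_j=0$ this is trivial.) Since $\max(\bar a,\hat G)=\bar a+\hat G-\min(\bar a,\hat G)$,
$$\sum G_{j-1}\ge\sum_{E_{j-1}}a+(1-2\eta)(1-\eta)\frac Dr\sum G_j .$$
Dividing by $b_{j-1}=b_jD/r$, and with $(1-2\eta)(1-\eta)\ge1-3\eta$,
$$\frac1{b_{j-1}}\sum G_{j-1}\ge\frac1{b_{j-1}}\sum_{E_{j-1}}a+(1-3\eta)\frac1{b_j}\sum G_j .$$
Iterating, $b_0^{-1}\sum G_0\ge(1-3\eta)^K\sum_jb_j^{-1}\sum_{E_j}a\ge\frac12\sum_jb_j^{-1}\sum_{E_j}a$, as $(1-\frac1{2K})^K\ge\frac12$. Finally, a positive $G_0(\gamma)$ equals $r^{-j}a_w$ for some $w\in B_j$ reached from $\gamma$ by a path, so $G_0(\gamma)\le P_{0j}(\gamma,w)a_w\le\|h_\gamma a\|_\infty$. Averaging over $\gamma$ gives (6.1).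

**Step 2: a crude bound for all ranks.** For $k\le b_j$,
$$\frac k{b_j}a_k^{(j)*}\le r^K\mathcal A. \tag{6.2}$$
Let $E$ be the set of places of the $k$ largest values on $B_j$. Positive $P_{0j}(\gamma,w)$ are $\ge r^{-j}$, so $\|h_\gamma a\|_\infty\ge r^{-j}a_k^{(j)*}$ whenever $P_{0j}(\gamma,E)>0$; and $\Pr(P_{0j}(\gamma,E)>0)\ge\mathbb E_\gamma P_{0j}(\gamma,E)=k/b_j$.

**Step 3: assembling.** Each $x\in B_j$ lies in $\mathcal S_j$ with probability $\le\sigma_j/b_j$. Split off the $n$ largest values on $B_j$. Using $\|\cdot\|_q\le\|\cdot\|_1$ for them and Jensen's inequality for the rest,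
$$\mathbb E\|g_ja\|_q\le\frac1{b_j}\sum_{k\le n}a_k^{(j)*}+\frac1{\sigma_j}\Big(\frac{\sigma_j}{b_j}\sum_{k>n}(a_k^{(j)*})^q\Big)^{1/q}.$$
Cutting $k>n$ into blocks $n2^l<k\le n2^{l+1}$, $\sum_{k>n}(a_k^{(j)*})^q\le\sum_{l\ge0,\,n2^l\le b_j}n2^l(a^{(j)*}_{n2^l})^q$. Now $\frac{n\sigma_j}{b_j}=\frac n\Theta\le2$ and $\sigma_j^{-1}=\frac\Theta{b_j}\le\frac n{b_j}$. Since $(\sum t_l)^{1/q}\le\sum t_l^{1/q}$, the last term is at most
$$2\sum_l2^{l/q}\frac n{b_j}a^{(j)*}_{n2^l}=2\sum_l2^{-l/q'}\frac{n2^l}{b_j}a^{(j)*}_{n2^l}.$$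
Sum over $j$. For $l\le l_1$, $n2^la^{(j)*}_{n2^l}\le\sum_{k\le n2^l}a_k^{(j)*}$ and (6.1) bound the $l$-th contribution by $4\cdot2^{-l/q'}\mathcal A$. For $l>l_1$, (6.2) bounds it by $2(K+1)r^K2^{-l/q'}\mathcal A\le2\cdot2^{-(l-l_1)/q'}\mathcal A$ by the choice of $l_1$. The first terms contribute at most $2\mathcal A$, by (6.1) with $l=0$. So $C_1=2+6/(1-2^{-1/q'})$ works. $\square$

## 7. Reading coordinates off a function by its heights

We now vary $K$ and write $B^{(K)},\Psi_K,\sigma_j^{(K)},r_K,M_K,\dots$ for the objects above. Enumerate $\mathbb B=\bigsqcup_KB^{(K)}=\{x_1,x_2,\dots\}$ and define $K(x)$ by $x\in B^{(K(x))}$. For $c\in[0,\infty)^{\mathbb B}$ put $\Psi(c)=\sum_K\Psi_K(c|_{B^{(K)}})\in[0,\infty]$. Proposition 6 applied for each $K$, and (5.4), give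
$$\Psi\Big(\sum\mu_\alpha c_\alpha\Big)\le C_0\sum\mu_\alpha\Psi(c_\alpha)\ \text{ if }\Psi(c_\alpha)\le1,\ \sum\mu_\alpha\le1;\qquad\Psi(c)\le\sum_{x\in\mathbb B}M_{K(x)}c_x^q. \tag{7.1}$$
By (5.2), $\Psi(6c+e)\le q'\sum m_j(6Y_w(c)+Y_w(e))\le q'2^q\big(6^q\cdot2\Psi(c)+2\Psi(e)\big)$, hence
$$\Psi(6c+e)\le C_2(\Psi(c)+\Psi(e)). \tag{7.2}$$

$\Psi$ acts on vectors indexed by $\mathbb B$, but a symmetric norm must act on functions on $S$ and depend only on their distribution. So we assign to each $x$ a height $v_x$ and let the coordinate $c_x(F)$ measure the part of $F$ near height $v_x$. The detector must decay away from $v_x$, to separate the coordinates, but very slowly, to preserve convexity.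

**Choice of widths and heights.** Let $\ell_K=\min\{1,\,1/\sigma_0^{(K)},\,r_K^{-K}/(A(K+1))\}$. Choose $\kappa_n=\kappa_{x_n}\in(0,\bar\kappa]$ so small that $\Lambda_n=\Lambda_{x_n}:=2^{q/\kappa_n}$ satisfies
$$\Lambda_n^{q-1}\ge2^nM_{K(x_n)},\qquad\Lambda_n\ge1/\ell_{K(x_n)}. \tag{7.3}$$
Since $q>1$ and $\kappa_n<\frac12$, automatically $\Lambda_n\ge4$. Next choose $v_n=v_{x_n}>0$, all $>1$ if $S=[0,1]$ or $[0,\infty)$, and all $<1$ of the form $N^{-1/q}$ with $N\in\mathbb N$ if $S=\mathbb N$, such that $\sum_nv_n^{-q}\le1$ in the first two cases,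
$$\kappa_n|\log v_n|\ge\log(2^nM_{K(x_n)}), \tag{7.4}$$
and for all $n\ne k$ and $\ell_{K(x_k)}\le\ell\le1$
$$\kappa_n\Big|\log\frac{\ell v_k}{v_n}\Big|\ge\log\big(2^nA\,M_{K(x_n)}\,|B^{(K(x_k))}|\big). \tag{7.5}$$
This is possible by choosing $|\log v_1|,|\log v_2|,\dots$ inductively large. All $\kappa_n$ are already fixed and all $\log v_n$ have the same sign, so $|\log(\ell v_k/v_n)|\ge\big||\log v_k|-|\log v_n|\big|-\log(1/\ell_{K(x_k)})$. When $v_N$ is chosen, (7.5) is required for the pairs $(n,k)$ with $\max(n,k)=N$, which gives finitely many lower bounds on $|\log v_N|$. For $\sum v_n^{-q}\le1$ require $v_n^{-q}\le2^{-n}$.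

**The modular $\mathfrak M$.** For $u>0$ let
$$d_x(u)=\exp\Big(-\frac{\kappa_x}q\Big|\log\frac u{v_x}\Big|\Big)\le1,\qquad H_x(u)=u\,d_x(u),\qquad H_x(0)=0 .$$
So $H_x(u)$ is a multiple of $u^{1+\kappa_x/q}$ below $v_x$ and of $u^{1-\kappa_x/q}$ above $v_x$; it is increasing. For measurable $F\ge0$ on $S$ let
$$c_x(F)=\|H_x(F)\|_{L_q(m)},\qquad c(F)=(c_x(F))_{x\in\mathbb B},\qquad\mathfrak M(F)=\|F\|_q^q+\Psi(c(F)),$$
with $\mathfrak M(F)=\infty$ if $\|F\|_q=\infty$. If $\|F\|_q<\infty$, all $c_x(F)\le\|F\|_q$ are finite. $\mathfrak M$ is monotone.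

*Example.* If $m(Q)=v_x^{-q}$ and $F=c\,v_x1_Q$, then $c_x(F)=c\,v_xd_x(cv_x)v_x^{-1}=c\,d_x(cv_x)$, which is $c$ for $c=1$ and close to $c$ if $|\log c|$ is small compared with $1/\kappa_x$.

We shall use (7.4) in the form
$$\sum_xM_{K(x)}d_x(t^p)^q\le\sum_nM_{K(x_n)}e^{\kappa_n|\log t^p|}e^{-\kappa_n|\log v_n|}\le e^{\bar\kappa|\log t^p|}\qquad(t>0). \tag{7.6}$$

**Proposition 8.** There is $C_3\ge1$ such that if $\mathfrak M(F_\alpha)\le1$ (finitely many $\alpha$), $\mu_\alpha\ge0$ and $\sum\mu_\alpha\le1$, then $\mathfrak M(\sum\mu_\alpha F_\alpha)\le C_3\sum\mu_\alpha\mathfrak M(F_\alpha)$.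

*Proof.* Let $F=\sum\mu_\alpha F_\alpha$. By Jensen's inequality $\|F\|_q^q\le\sum\mu_\alpha\|F_\alpha\|_q^q$.

**Step 1: a pointwise bound for $H_x(F)$.** Fix $x$, put $\Lambda=\Lambda_x$, and fix a point of $S$ where all $F_\alpha$ are finite, with values $u_\alpha$ of $F_\alpha$ and $u=\sum\mu_\alpha u_\alpha$ of $F$. If $u=0$ then $H_x(u)=0$. Let $u>0$. Those $\alpha$ with $u_\alpha<u/4$ contribute at most $u/4$ to $u$. So one of the following holds:
$$\text{(i)}\ \sum_{u/4\le u_\alpha\le\Lambda u}\mu_\alpha u_\alpha\ge\tfrac38u,\qquad\text{(ii)}\ \sum_{u_\alpha>\Lambda u}\mu_\alpha u_\alpha\ge\tfrac38u .$$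
In case (i), $|\log(u_\alpha/u)|\le\log\Lambda$ for these $\alpha$ (as $\Lambda\ge4$), so $d_x(u_\alpha)\ge d_x(u)\Lambda^{-\kappa_x/q}=\frac12d_x(u)$, and $H_x(u)\le\frac83\sum\mu_\alpha u_\alpha d_x(u)\le\frac{16}3\sum\mu_\alpha H_x(u_\alpha)$. In case (ii),
$$H_x(u)^q\le u^{q-1}u\le\tfrac83\sum_{u_\alpha>\Lambda u}\mu_\alpha u_\alpha u^{q-1}\le\tfrac83\Lambda^{-(q-1)}\sum\mu_\alpha u_\alpha^q .$$
So $H_x(F)\le6\sum\mu_\alpha H_x(F_\alpha)+\big(3\Lambda_x^{-(q-1)}\sum\mu_\alpha F_\alpha^q\big)^{1/q}$ a.e.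

**Step 2: summing up.** By Minkowski's inequality,
$$c_x(F)\le6\sum\mu_\alpha c_x(F_\alpha)+e_x,\qquad e_x^q=3\Lambda_x^{-(q-1)}\sum\mu_\alpha\|F_\alpha\|_q^q .$$
By (7.1) and (7.3), $\Psi(e)\le3\sum_n2^{-n}\sum\mu_\alpha\|F_\alpha\|_q^q=3\sum\mu_\alpha\|F_\alpha\|_q^q$. By (7.2) and (7.1), $\Psi(c(F))\le C_2\big(C_0\sum\mu_\alpha\Psi(c(F_\alpha))+\Psi(e)\big)$. So $C_3=1+C_2(C_0+3)$ works. $\square$

## 8. Poisson averages of Orlicz norms: the space $L$

Let $\Pi_K$ ($K\ge1$) be independent Poisson processes on $\bigsqcup_jB_j^{(K)}\times I_j^{(K)}$ with intensity (counting)$\,\otimes\,u^{-2}du$. Recall two facts for a Poisson process with intensity measure $\Gamma$ and a measurable $\xi\ge0$: the sum of $\xi$ over the points has mean $\int\xi\,d\Gamma$, and $\mathbb Ee^{-\sum\xi}=\exp(-\int(1-e^{-\xi})\,d\Gamma)$.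

For $x\in B_i^{(K)}$ put $\rho_\omega(x)^q=\sum_{(w,u)\in\Pi_K}u^qP_{ij}(x,w)^q$, the sum being over the points with $w\in B_j^{(K)}$, $j\ge i$; its mean is finite because $\int_0^{\sigma_j}u^{q-2}du<\infty$. Define
$$\varphi_\omega(t)=t^\beta+\sum_{x\in\mathbb B}\rho_\omega(x)^qH_x(t^p)^q,\qquad\Phi_\omega(t)=\int_0^t\varphi_\omega(v)\frac{dv}v .$$
As countable sums of products of random variables and Borel functions of $t$, and integrals of these, $\varphi_\omega(t)$ and $\Phi_\omega(t)$ are jointly measurable in $(\omega,t)$.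

**Step 1: the modular and its Laplace transform.** Let $F=|f|^p$. Since $pq=\beta$,
$$I_\omega(f):=\int_S\varphi_\omega(|f|)\,dm=\|F\|_q^q+\sum_x\rho_\omega(x)^qc_x(F)^q=\|F\|_q^q+\sum_K\sum_{(w,u)\in\Pi_K}\big(u\,Y_w(c(F)|_{B^{(K)}})\big)^q. \tag{8.1}$$
Write $\xi=(uY_w(c(F)))^q$. By the definition of $\Psi$, the integral of $\min(1,\xi)$ over the intensity is $\Psi(c(F))$. Also $(1-\frac1e)\min(1,\xi)\le1-e^{-\xi}\le\min(1,\xi)$. So the exponential formula gives
$$e^{-\mathfrak M(F)}\le\mathbb E\,e^{-I_\omega(f)}\le e^{-(1-1/e)\mathfrak M(F)}, \tag{8.2}$$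
trivially so if $\|F\|_q=\infty$.

**Step 2: finiteness and regularity.** Let $f=t1_E$ with $m(E)=1$. Then $c_x(|f|^p)^q=t^\beta d_x(t^p)^q$, and (7.1), (7.6) give $\Psi(c(|f|^p))\le t^\beta e^{\bar\kappa|\log t^p|}<\infty$. So the sum of $\min(1,\xi)$ over the Poisson points has finite mean and is a.s. finite; then only finitely many $\xi$ are $\ge1$ and $\sum\xi<\infty$. That is, $\varphi_\omega(t)=I_\omega(f)<\infty$ a.s. Using $t\in\mathbb N$ and monotonicity in $t$, a.s. $\varphi_\omega<\infty$ everywhere; we discard the exceptional null set.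

The function $t\mapsto H_x(t^p)^q$ is continuous, a multiple of $t^{\beta+p\kappa_x}$ for $t^p<v_x$ and of $t^{\beta-p\kappa_x}$ for $t^p>v_x$, and $\kappa_x\le\bar\kappa$. So each summand of $\varphi_\omega$ satisfies (2.1), and hence *$\varphi_\omega$ is regular in the sense of Section 2, for every $\omega$*. By Lemma 1(a), $\Phi_\omega$ is an Orlicz function satisfying (2.1). Since $\beta_->R$ and $\beta_+<2$, $\Phi_\omega(t)/t^R$ is nondecreasing and $\Phi_\omega(t)/t^2$ is nonincreasing, as the "Moreover" demands.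

Let $T_\omega(f)=\inf\{T>0:I_\omega(f/T)\le1\}$. By Lemma 1(b),
$$\tfrac12T_\omega(f)\le\|f\|_{\Phi_\omega}\le T_\omega(f). \tag{8.3}$$
Both are measurable in $\omega$, since the infima may be taken over rational $T$. Define
$$\|f\|_L=\mathbb E_\omega\|f\|_{\Phi_\omega},\qquad L=\{f:\|f\|_L<\infty\},\qquad\mathcal N(f)=\inf\{t>0:\mathfrak M((|f|/t)^p)\le1\}.$$

**Step 3: the norm is the gauge of $\mathfrak M$.**

**Proposition 9.** For $1\le s<p$ and every measurable $f$,
$$c\,\mathcal N(f)\le\|f\|_L\le C\,\mathcal N(f),\qquad c\,\mathcal N(f)\le(\mathbb ET_\omega(f)^s)^{1/s}\le C_s\,\mathcal N(f).$$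

*Proof.* All quantities are homogeneous. *Upper bound.* Let $t>\mathcal N(f)$; we may take $t=1$, so $\mathfrak M(F)\le1$ with $F=|f|^p$. For $\tau\ge1$, Proposition 8 with a single $\alpha$ and $\mu=\tau^{-p}$ gives $\mathfrak M(\tau^{-p}F)\le C_3\tau^{-p}$. If $I_\omega(f/\tau)\le1$ then $T_\omega(f)\le\tau$. So by Markov's inequality for $1-e^{-I_\omega(f/\tau)}$ and (8.2),
$$\Pr(T_\omega(f)>\tau)\le\Pr(I_\omega(f/\tau)>1)\le\frac{1-\mathbb Ee^{-I_\omega(f/\tau)}}{1-e^{-1}}\le\frac{\mathfrak M(\tau^{-p}F)}{1-e^{-1}}\le2C_3\tau^{-p}.$$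
Hence $\mathbb ET_\omega^s\le1+\int_1^\infty s\tau^{s-1}\,2C_3\tau^{-p}\,d\tau=:C_s^s<\infty$ for $s<p$.

*Lower bound.* Let $t<\mathcal N(f)$, normalized to $t=1$, so $\mathfrak M(F)>1$. By (8.2), $\mathbb Ee^{-I_\omega(f)}\le e^{-(1-1/e)}<0.54$, so $\Pr(I_\omega(f)<\frac15)\le e^{1/5}\cdot0.54<\frac23$. If $I_\omega(f)\ge\frac15$ and $T<5^{-1/p}$, then by (2.2) $I_\omega(f/T)\ge T^{-\beta_-}\frac15>5^{\beta_-/p}\frac15\ge1$; so $T_\omega(f)\ge5^{-1/p}\ge\frac15$. Thus $(\mathbb ET_\omega^s)^{1/s}\ge\mathbb ET_\omega\ge\frac1{15}$.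

The statement for $\|f\|_L$ follows from the case $s=1$ and (8.3). $\square$

**Step 4: $L$ is a symmetric space.**

* *Norm.* $\|\cdot\|_L$, defined for all $[0,\infty]$-valued $|f|$, is a lattice norm depending only on the distribution of $|f|$. As $\varphi_\omega(t)\ge t^\beta$, $T_\omega(f)\ge\|f\|_\beta$ and $\|f\|_L\ge\frac12\|f\|_\beta$. Fatou property: if $0\le f_n\uparrow f$, then $\|f_n\|_{\Phi_\omega}\uparrow\|f\|_{\Phi_\omega}$ for each $\omega$, so $\|f_n\|_L\uparrow\|f\|_L$ by monotone convergence.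
* *Completeness.* If $\sum\|f_n\|_L<\infty$, then $g=\sum|f_n|$ has $\|g\|_L\le\sum\|f_n\|_L<\infty$ by Fatou, so $g<\infty$ a.e.; $\sum f_n$ converges a.e., and $\|\sum_{n>N}f_n\|_L\le\sum_{n>N}\|f_n\|_L\to0$.
* *Content.* Let $|f|\le t\le1$ be supported on $E$, $m(E)<\infty$. By (7.1) and (7.6), $\mathfrak M(|f|^p)\le\mathfrak M(t^p1_E)\le t^\beta m(E)(1+t^{-p\bar\kappa})\to0$ as $t\downarrow0$, because $p\bar\kappa<\beta$. So for bounded $f$ with support of finite measure, $\mathfrak M((|f|/T)^p)\le1$ for large $T$; thus $\mathcal N(f)<\infty$ and $f\in L$ by Proposition 9. On $[0,1]$ this gives $L_\infty\subset L\subset L_\beta\subset L_1$. On $[0,\infty)$ let $f\in L_1$, $|f|\le1$, and $t\ge1$. As $v_x>1$, $d_x$ increases on $(0,1]$, so $d_x((|f|/t)^p)\le d_x(1)$ and $c_x((|f|/t)^p)^q\le d_x(1)^q\|f/t\|_\beta^\beta\le d_x(1)^qt^{-\beta}\|f\|_1$. With (7.1) and (7.6) at $t=1$, $\mathfrak M((|f|/t)^p)\le2t^{-\beta}\|f\|_1$, which is $\le1$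 for large $t$. So $f\in L$, and $L_1\cap L_\infty\subset L\subset L_\beta\subset L_1+L_\infty$. (A constant multiple of the norm normalizes $\|1_{[0,1]}\|$, if desired.)
* *Order continuity.* Let $f\in L$ and $|f|\ge f_n\downarrow0$ a.e. A.s. $T_\omega(f)<\infty$, so $I_\omega(\tau f)<\infty$ for all $\tau$ by (2.2). Hence $I_\omega(\tau f_n)\to0$ for all $\tau$ by dominated convergence, so $\|f_n\|_{\Phi_\omega}\to0$; since $\|f_n\|_{\Phi_\omega}\le\|f\|_{\Phi_\omega}$, dominated convergence gives $\|f_n\|_L\to0$. Consequently, if $f_n\to0$ a.e. and $|f_n|\le f\in L$, then $\|f_n\|_L\to0$: consider $\sup_{k\ge n}|f_k|$.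
* *Density.* On $[0,1]$ or $[0,\infty)$, by order continuity the bounded functions supported in some $[0,N]$ are dense. Such a function is the a.e. limit of dyadic step functions supported in $[0,N]$ with the same bound, and $1_{[0,N]}\in L$ (on $[0,1]$ take $N=1$). So dyadic step functions with bounded support are dense, and $L$ is separable. For $S=\mathbb N$, the finitely supported sequences are dense, and the norm is invariant under permutations and sign changes; so the unit vectors form a $1$-symmetric basis of $L$.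

**Step 5: $L$ is $p$-convex.** Given $f_1,\dots,f_n\in L$, let $t_i>\mathcal N(f_i)$ and $t^p=\sum t_i^p$. Then $\mathfrak M((|f_i|/t_i)^p)\le1$ and
$$\frac{\sum_i|f_i|^p}{C_3t^p}=\sum_i\frac{t_i^p}{C_3t^p}\Big(\frac{|f_i|}{t_i}\Big)^p$$
with weights summing to $1/C_3\le1$. By Proposition 8, $\mathfrak M$ of it is at most $C_3\cdot\frac1{C_3}=1$. Hence $\mathcal N\big((\sum|f_i|^p)^{1/p}\big)\le C_3^{1/p}(\sum t_i^p)^{1/p}$. Let $t_i\downarrow\mathcal N(f_i)$ and use Proposition 9. This proves (1) of Theorem A. $\square$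

## 9. The embedding into $L_s$ for $1\le s<p$

Let $\tilde\varphi_\omega$ be formed from $\varphi_\omega$ as in Section 2; it is even in $t$ and jointly measurable in $(\omega,t)$.

**Step 1: the conditional process.** Let $\mathcal D$ be the countable set of bounded dyadic intervals in $S$ (of singletons if $S=\mathbb N$). For fixed $\omega$ and $I_1,\dots,I_k\in\mathcal D$ we claim that
$$(\theta_1,\dots,\theta_k)\mapsto\exp\Big(-\int_S\tilde\varphi_\omega\Big(\sum_i\theta_i1_{I_i}\Big)dm\Big) \tag{9.1}$$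
is the characteristic function of a probability on $\mathbb R^k$. Take disjoint $I_1',\dots,I_l'\in\mathcal D$ such that, up to null sets, each $I_i$ is a union of some of them, and independent $Z_1,\dots,Z_l$ with characteristic functions $e^{-m(I_h')\tilde\varphi_\omega}$, which exist by Lemma 1(c). The vector $\big(\sum_{h:I_h'\subset I_i}Z_h\big)_i$ has characteristic function $\prod_h\exp\big(-m(I'_h)\tilde\varphi_\omega(\sum_{i:I'_h\subset I_i}\theta_i)\big)$, which is (9.1). These laws are consistent (put some $\theta_i=0$), so by Kolmogorov's theorem there is a probability $\mathbb Q_\omega$ on $\mathbb R^{\mathcal D}$ whose coordinates $X_I$ have the joint characteristic functions (9.1).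

**Step 2: measurability in $\omega$.** The functions (9.1) are jointly measurable in $\omega$ and $\theta$. Integrals of continuous compactly supported functions against the finite-dimensional laws are limits of integrals against Gaussian-smoothed laws, and these are expressed through the characteristic function by Fourier inversion; so they are measurable in $\omega$. By a monotone class argument $\omega\mapsto\mathbb Q_\omega(\mathcal E)$ is measurable for every Borel $\mathcal E\subset\mathbb R^{\mathcal D}$. So $\Pr(d\omega)\,\mathbb Q_\omega(dX)$ is a probability on $\Omega\times\mathbb R^{\mathcal D}$.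

**Step 3: the map.** For a dyadic step function $f=\sum c_i1_{I_i}$ with bounded support put $\mathcal X(f)=\sum c_iX_{I_i}$. By (9.1), conditionally on $\omega$, $\mathcal X(f)$ has characteristic function $e^{-h(\theta)}$ with $h(\theta)=\int\tilde\varphi_\omega(\theta|f|)\,dm$. In particular $\mathcal X(f)=0$ a.s. if $f=0$ a.e., so $\mathcal X$ is well defined and linear on step functions.

**Step 4: moments.** Let $f\neq0$ be such a step function and $1\le s<p$. Then $I_\omega(\tau f)$ is a finite sum of values of $\varphi_\omega$ with positive finite weights, so it lies in $(0,\infty)$ for all $\tau>0$. Lemma 1(d) gives $c_sT_\omega(f)^s\le\mathbb E(|\mathcal X(f)|^s\mid\omega)\le C_sT_\omega(f)^s$ with constants independent of $\omega$. Taking the mean over $\omega$ and using Proposition 9,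
$$c'_s\|f\|_L\le\|\mathcal X(f)\|_{L_s}\le C'_s\|f\|_L$$
on a dense subspace of $L$. So $\mathcal X$ extends to an isomorphic embedding of $L$ into $L_s$ of a probability space. As $L$ is separable, the image lies in $L_s$ of a countably generated sub-$\sigma$-algebra, and $L$ embeds into $L_s[0,1]$. This proves (2). $\square$

## 10. No isomorphism into $L_p(\mu)$

Choose pairwise disjoint sets $Q_x\subset S$ ($x\in\mathbb B$) with $m(Q_x)=v_x^{-q}$. This is possible: on $[0,1]$ and $[0,\infty)$ because $\sum v_x^{-q}\le1$, on $\mathbb N$ because $v_x^{-q}$ is a positive integer. Put $f_x=v_x^{1/p}1_{Q_x}$. Fix $K$ and use the notation of Sections 4–6 for this $K$. For $c\in[0,\infty)^{B^{(K)}}$ let, as in Section 3,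
$$f_c=\sum_xc_x^{1/p}f_x,\qquad F_c:=|f_c|^p=\sum_xc_xv_x1_{Q_x},\qquad\mathbf N(c)=\|f_c\|_L^p .$$

**Step 1: (T1), a flat set at the threshold of its layer is fully counted.** Let $g=\sigma_j^{-1}1_{\mathcal S}$ with $\mathcal S\subset B_j$, $|\mathcal S|=\lfloor\sigma_j\rfloor$. For $x\in\mathcal S$, since $1<\sigma_j\le\sigma_0\le1/\ell_K\le\Lambda_x$ by (7.3), $d_x(\sigma_j^{-1}v_x)=\exp(-\frac{\kappa_x}q\log\sigma_j)\ge\Lambda_x^{-\kappa_x/q}=\frac12$. So
$$c_x(F_g)\ge H_x(\sigma_j^{-1}v_x)\,m(Q_x)^{1/q}=\sigma_j^{-1}v_x\,d_x(\sigma_j^{-1}v_x)\,v_x^{-1}\ge\frac1{2\sigma_j}.$$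
By $Y_w(c)\ge c_w$, (5.2) and (5.3),
$$\mathfrak M(F_g)\ge\tfrac12\lfloor\sigma_j\rfloor\,m_j\Big(\frac1{2\sigma_j}\Big)=\tfrac12\lfloor\sigma_j\rfloor\frac{2^{-q}}{\sigma_j}\ge2^{-q-2}.$$
If $\tau<1$ and $\mathfrak M(F_g/\tau)\le1$, Proposition 8 with the single weight $\tau$ gives $\mathfrak M(F_g)\le C_3\tau$, so $\tau\ge2^{-q-2}/C_3$. Thus $\mathcal N(f_g)^p\ge2^{-q-2}/C_3$, and $\|f_g\|_L\ge c_1>0$ by Proposition 9.

**Step 2: (T2), a walk vector costs only $(K+1)^{1/q}$.** Let $h=h_\gamma$, $t=A(K+1)^{1/q}$ and $F=F_h/t$; we show $\mathfrak M(F)\le1$. The positive coordinates of $h$ lie in $[r^{-K},1]$, so those of $h/t$ lie in $[\ell_K,1]$.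

*The $L_q$ part.* $\|F\|_q^q=t^{-q}\sum_xh(x)^q\le t^{-q}(K+1)=A^{-q}$, as $\sum_{x\in B_j}h(x)=1$ for each $j$.

*The coordinates of $F$.* For $x\in\mathbb B$, since $v_{x'}^qm(Q_{x'})=1$,
$$c_x(F)^q=\sum_{x'\in B^{(K)},\,h(x')>0}\Big(\frac{h(x')}t\Big)^qd_x\Big(\frac{h(x')v_{x'}}t\Big)^q\le\Big(\frac{h(x)}t\Big)^q+(e_x')^q,$$
where $h(x):=0$ off $B^{(K)}$ and $(e'_x)^q$ is the sum over $x'\ne x$. For $x=x_n$, $x'=x_k$ and $\ell=h(x')/t\in[\ell_K,1]$, (7.5) gives $d_x(\ell v_{x'})^q=\exp(-\kappa_n|\log\frac{\ell v_k}{v_n}|)\le(2^nAM_{K(x_n)}|B^{(K)}|)^{-1}$. Summing over $x'\in B^{(K)}$, $(e'_{x_n})^q\le\frac{2^{-n}}{AM_{K(x_n)}}$. So $c(F)\le\frac ht+e'$ and, by (7.1), $\Psi(e')\le\sum_n\frac{2^{-n}}A\le\frac1A$.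

*The main part.* For $w\in B_j$,
$$Y_w(h)\le\Big(\sum_{i\le j}\Big(\sum_{x\in B_i}P_{0i}(\gamma,x)P_{ij}(x,w)\Big)^q\Big)^{1/q}=(j+1)^{1/q}P_{0j}(\gamma,w). \tag{10.1}$$
This is where the $K+1$ layers combine in $\ell_q$ and not in $\ell_1$. At level $K$, as $m_K(y)\le y$, $\sum_{w\in B_K}m_K(Y_w(h)/t)\le(K+1)^{1/q}/t=1/A$. At a level $j<K$ at most $r^j$ vertices have $Y_w(h)>0$, and the cap gives $\sum_{w\in B_j}m_j(Y_w(h)/t)\le r^j\cdot r/\sigma_{j+1}\le r^K/\sigma_K$. As $\sigma_K\ge AKr^K$ by (4.2),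
$$\Psi(h/t)\le q'\Big(\frac1A+\frac{Kr^K}{\sigma_K}\Big)\le\frac{2q'}A .$$
By (7.2) and the choice of $A$, $\mathfrak M(F)\le A^{-q}+C_2\big(\frac{2q'}A+\frac1A\big)\le1$. So $\mathcal N(f_{h_\gamma})^p\le A(K+1)^{1/q}$, and by Proposition 9
$$\mathbf N(h_\gamma)=\|f_{h_\gamma}\|_L^p\le C_4(K+1)^{1/q}.$$

**Step 3: the contradiction.** Suppose $L$ is isomorphic to a subspace of some $L_p(\mu)$; after scaling there is a linear $V:L\to L_p(\mu)$ with $\|f\|_L\le\|Vf\|_p\le\Delta\|f\|_L$. Put $a_x(s)=|Vf_x(s)|^p$ for $x\in B^{(K)}$. By Step 1, Lemma 2, the inequalities $\|\cdot\|_\infty\le\|\cdot\|_{2/p}\le\|\cdot\|_q$ (valid as $q<2/p$), Proposition 7 at each $s$, Lemma 2 again, and Step 2,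
$$c_1^p(K+1)\le\sum_{j=0}^K\mathbb E\,\mathbf N(g_j)\le\int\sum_j\mathbb E\|g_ja(s)\|_q\,d\mu\le C_1\int\mathbb E_\gamma\|h_\gamma a(s)\|_\infty\,d\mu\le C_1\int\mathbb E_\gamma\|h_\gamma a(s)\|_{2/p}\,d\mu$$
$$\le3C_1\Delta^p\,\mathbb E_\gamma\mathbf N(h_\gamma)\le3C_1C_4\Delta^p(K+1)^{1/q}.$$
The constants do not depend on $K$, so $\Delta^p\ge c\,(K+1)^{1-1/q}$ for every $K\ge1$. Since $q>1$, this is impossible. This proves (3).

Items (1), (2), (3) are Step 5 of Section 8, Section 9 and the argument just given, and the "Moreover" is Step 2 of Section 8. Theorem A is proved. $\blacksquare$
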